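# Idempotents on the boundary of the unit group in a manifold with multiplication

## A boundary idempotent in every monoid manifold that is not a group

**Theorem 1.** Let $S$ be a connected Hausdorff topological manifold without boundary, equipped with a continuous associative multiplication with identity $1$, and suppose that $S$ is not a group. Let $H(1)$ be the group of units of $S$, let $G$ be the component of $H(1)$ containing $1$, and let $L$ be the boundary of $G$ in $S$. Then $L$ contains an idempotent, that is, an element $e\in L$ with $e^2=e$.

Let us unpack the words. "Continuous" means jointly continuous: the map $S\times S\to S$, $(a,b)\mapsto ab$, is continuous. A unit is an element with a two-sided inverse. We use one fact about $S$ without proof, which is quoted as known in the statement of the problem: *$H(1)$ is an open subset of $S$ and is a Lie group (in the subspace topology)*. It is also known that $L$ is an ideal in $G^-=G\cup L$; we use this only in a side remark.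

A Lie group is locally connected, so its component $G$ is open in $H(1)$, hence open in $S$. Therefore
$$L=\overline G\setminus G .$$
If $L$ were empty, $G$ would be open and closed in the connected space $S$, so $S=G$ would be a group. So under the hypotheses $L\neq\emptyset$, and the theorem says that this nonempty set is never free of idempotents. The problem comes from the paper at http://www.ams.org/journals/tran/1959-091-03/S0002-9947-1959-0105463-8/S0002-9947-1959-0105463-8.pdf, where the statement appears as a conjecture; the answer is that the conjecture is true.

**Corollary 2.** A connected Hausdorff manifold $S$ without boundary carrying a continuous associative multiplication with identity is a group if and only if $1$ is its only idempotent.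

*Proof.* In a group, $e^2=e$ forces $e=1$. If $S$ is not a group, Theorem 1 gives an idempotent $e\in L$, and $e\ne 1$ because $1\in G$ and $G\cap L=\emptyset$. $\square$

## Four monoids worked by hand

**(a) The real line.** Let $S=\mathbb R$ under multiplication. Then $G=(0,\infty)$ and $L=\{0\}$, and $0$ is idempotent.

**(b) Matrices.** Let $S=M_n(\mathbb R)$. Then $G$ is the group of matrices of positive determinant. Every singular matrix can be written $A=B\,\mathrm{diag}(1,\dots,1,0,\dots,0)\,C$ with $B,C$ invertible. Replacing the zeros by $\pm\delta$, with signs that make the determinant positive, and letting $\delta\to0$, we see that $L$ is the set of all singular matrices. It contains many idempotents, namely the projections of rank $<n$.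

**(c) A boundary with one idempotent.** Let $S=\mathbb R\times\mathbb R$ with $(s,x)(t,y)=(s+t,xy)$. Then $G=\mathbb R\times(0,\infty)$ and $L=\mathbb R\times\{0\}$. Since $(s,0)^2=(2s,0)$, the only idempotent of $L$ is $(0,0)$.

**(d) Affine maps.** Let $S=\mathbb R^2$ with $(a,b)(a',b')=(aa',ab'+b)$; think of $(a,b)$ as the map $u\mapsto au+b$. Then $G=\{a>0\}$, and $L=\{(0,c):c\in\mathbb R\}$ consists of the constant maps. Every point of $L$ is idempotent.

## Powers of a boundary point, and how they escape

The sensible first attempt uses compactness. Recall the classical theorem.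

**Ellis–Numakura theorem.** Every nonempty compact Hausdorff topological semigroup contains an idempotent. (In our jointly continuous setting: by compactness and Zorn's lemma there is a minimal nonempty closed subsemigroup $K$. Take $k\in K$. Then $kK$ is a closed subsemigroup of $K$, so $kK=K$. Hence $\{s\in K:ks=k\}$ is nonempty; it is a closed subsemigroup, so it equals $K$, and $kk=k$.)

Now take $x\in L$. As $L$ is an ideal, all powers $x^n$ lie in $L$, and $L$ is closed. If the closure of $\{x,x^2,x^3,\dots\}$ is compact, it is a compact semigroup inside $L$, and we are done.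

The failure is visible in example (c). For $x=(1,0)$ the powers $(n,0)$ leave every compact set, and the closed set $\{(n,0):n\ge1\}$ contains no idempotent. Nothing in the hypotheses of Theorem 1 gives compactness, so we need a source of idempotents that does not depend on it.

## Points fixed by the group that approaches them

Here is such a source. We set up the language in which the whole proof is written.

**Conventions.** $T$ denotes a Hausdorff topological monoid: Hausdorff, with jointly continuous associative multiplication and identity $1$. A **Lie subgroup** $H\subset T$ is a subset that is a group under the multiplication, with identity $1$, and is a Lie group in the subspace topology. We put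
$$\overline H=\mathrm{cl}_T(H),\qquad \partial H=\overline H\setminus H .$$
$A^0$ denotes the identity component of a group $A$. By the closed subgroup theorem, a closed subgroup of a Lie subgroup is again a Lie subgroup. For $m\in\partial H$, the stabilizer is $H_m=\{h\in H:hm=m\}$ (left multiplication, unless said otherwise).

In example (d), $G$ is a Lie subgroup with $\partial G=L$. From $(a,b)(0,c)=(0,ac+b)$ we see that $G_{(0,c)}$ consists of the maps $(a,b)$, $a>0$, that fix the number $c$. The closed subgroup $Q_c=\{(a,(1-a)c):a>0\}$ is exactly this stabilizer, and $\partial Q_c=\{(0,c)\}$.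

**Observation.** If $m\in\partial H$ satisfies $hm=m$ for all $h\in H$, then $m^2=m$. Indeed, choose a net $h_\alpha\in H$ with $h_\alpha\to m$. Then
$$m\cdot m=\lim h_\alpha m=m. \tag{1}$$

So we look for a subgroup that fixes a point of its own boundary. The plan is to replace $H$ by $H_m$ and repeat: dimensions drop, so this must stop. For the plan to work, the smaller group must still have a boundary. Suppose $h_\alpha\to x\in\partial H$ and $m\in\partial H$. Then $h_\alpha m\to xm$. *If* the cosets $h_\alpha H_m$ converge in $H/H_m$, we can write $h_\alpha=s_\alpha p_\alpha$ with $s_\alpha\to g\in H$ and $p_\alpha\in H_m$, and then $p_\alpha\to g^{-1}x\notin H$, a boundary point of $H_m$. So everything rests on one implication: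

$$h_\alpha m \text{ converges in } T\quad\overset{?}{\Longrightarrow}\quad h_\alpha H_m\text{ converges in }H/H_m. \tag{2}$$

With nets, (2) is false, and the conclusion we want is false with it.

**Proposition 3.** There is a connected, locally compact Hausdorff, commutative topological monoid $T$ whose group of units is a dense open copy of $\mathbb R$ and whose boundary $L=T\setminus\mathbb R\neq\emptyset$ contains no idempotent.

*Proof.* Let $T=\mathbb R\times\mathbb N_0$ with $(s,k)(t,l)=(s+t,k+l)$, a commutative monoid with identity $(0,0)$. Put $a_i=i!$ for $i\ge 1$. The topology will make $a_i\in\mathbb R\times\{0\}$ converge to $(0,1)$. For $\varepsilon>0$ and $I\ge1$ let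
$$N(s,k;\varepsilon,I)=\Big\{\big(s'+\sum_{j=1}^r a_{i_j},\,k-r\big):\ |s'-s|<\varepsilon,\ 0\le r\le k,\ i_1,\dots,i_r\ge I\Big\}.$$

**Step 1: these sets are a base of a topology.** We have $(s,k)\in N(s,k;\varepsilon,I)$, and the sets shrink when $\varepsilon$ decreases or $I$ grows. Suppose $(t,l)\in N(s,k;\varepsilon,I)$, via $s'$ and $r$ indices. A point of $N(t,l;\varepsilon-|s'-s|,I)$ has the form $(t+\delta+\sum_{r'},\,l-r')$, where $|\delta|<\varepsilon-|s'-s|$ and $\sum_{r'}$ is a sum of $r'\le l$ further $a_i$ with $i\geq I$. It equals $\big((s'+\delta)+\sum_r+\sum_{r'},\,k-(r+r')\big)$ with $|s'+\delta-s|<\varepsilon$. Hence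
$$N(t,l;\varepsilon-|s'-s|,I)\subset N(s,k;\varepsilon,I).$$
If $(t,l)$ lies in two such sets, we take the smaller $\varepsilon$-value and the larger $I$. So we have a base, and the sets $N(s,k;\cdot,\cdot)$ form a neighbourhood base at $(s,k)$.

**Step 2: $T$ is Hausdorff.** First, take two different multisets of indices $\ge I$, each of size $\le K$, where $I>K$. Let $j$ be the largest index at which their multiplicities differ. After cancelling the equal parts above $j$, the multiplicities of $j!$ differ by at least $1$, and the terms of index $<j$ contribute to each sum a number in $[0,K(j-1)!]$. So the sums of the $a_i$ differ by at least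
$$j!-K(j-1)!=(j-1)!\,(j-K)\ge (I-1)! .$$
Now let $(s,k)\ne(t,l)$. Put $K=\max(k,l)$ and $C=|s-t|+2$. Choose $I>K$ with $(I-1)!>C$, and $\varepsilon\le1$ with $2\varepsilon\le|s-t|$ in case $s\neq t$. Suppose the two $(\varepsilon,I)$-neighbourhoods share a point:
$$\Big(s'+\sum\nolimits_r,\;k-r\Big)=\Big(t'+\sum\nolimits_{r'},\;l-r'\Big).$$
The two sums differ by $|s'-t'|\le|s-t|+2\varepsilon\le C<(I-1)!$, so the multisets agree. Hence $r=r'$, $k=l$, $s'=t'$, and $|s-t|<2\varepsilon$. By the choice of $\varepsilon$ this forces $s=t$, contradicting $(s,k)\ne(t,l)$.

**Step 3: $T$ is locally compact.** The set $N(s,k;\varepsilon,I)$ lies in the image of the compact space $[s-\varepsilon,s+\varepsilon]\times(\{i\ge I\}\cup\{\infty\})^k$ (one-point compactifications of discrete sets) under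
$$(s',i_1,\dots,i_k)\mapsto\Big(s'+\sum_{i_j<\infty}a_{i_j},\ \#\{j:i_j=\infty\}\Big):$$
given $r$ indices, fill the other $k-r$ places with $\infty$. This map is continuous. Indeed, given a basic neighbourhood $N(\,\cdot\,;\delta,I')$ of an image point, keep the finite $i_j$ fixed (they are isolated), move $s'$ by less than $\delta$, and let the infinite $i_j$ range over $\{i\ge I'\}\cup\{\infty\}$; the values stay in that neighbourhood. So each point has an open neighbourhood inside a compact set.

**Step 4: multiplication is continuous.** By definition $N(s,k;\varepsilon,I)\,N(t,l;\varepsilon,I)\subset N(s+t,k+l;2\varepsilon,I)$.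

**Step 5: units and boundary.** $(s,k)$ is invertible if and only if $k=0$. Since $N(s,0;\varepsilon,I)=(s-\varepsilon,s+\varepsilon)\times\{0\}$, the units form an open copy of $\mathbb R$ with its usual topology. Taking $r=k$ shows that they are dense, so $T$ is connected. Finally $L=\{(s,k):k\ge1\}$ has no idempotent, because $(2s,2k)\ne(s,k)$ for $k\ge1$. $\square$

See where (2) breaks here. The group $\mathbb R$ acts on $L$ with trivial stabilizers. For $m=(t,l)\in L$ we have $a_i m\to(0,1)m=(t,l+1)$, yet $a_i\to\infty$ in $\mathbb R=H/H_m$. The limit is not even in the orbit of $m$. The same thing happens for the irrational flow of $\mathbb R$ on the torus $\mathbb R^2/\mathbb Z^2$, $t\cdot(a,b)=(a+t,\,b+\sqrt2\,t)$: each orbit is dense and comes back near every point at arbitrarily late times.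

The torus also suggests the cure. The times of return are separated by long excursions. If a *path* $\tau(u)$ in $\mathbb R$ satisfies $\tau(u)y\to w$ as $u\to 1$, then from some moment on $\tau(u)y$ stays in a small flow box around $w$, and a continuous $\tau$ cannot move from one passage through the box to another. So $\tau(u)$ converges. *For paths, (2) becomes true, provided the stabilizers all have the same dimension.* That proviso is needed: $(0,\infty)$ acts on $\mathbb R$ by multiplication, and $\gamma(t)=1-t$ moves $y=1$ to $w=0$ in the limit, but $\gamma(t)$ does not converge in $(0,\infty)=H/H_y$. Here the stabilizer jumps at $w$.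

## A manifold has boundary points at the end of a path

**Theorem 4.** Let $H$ be a connected Lie subgroup of $T$. Suppose there is a continuous path $\gamma:[0,1)\to H$ with $\lim_{t\to1}\gamma(t)=x$ existing in $T$ and $x\notin H$. Then $\partial H$ contains an idempotent.

We call a point $x\in\partial H$ **accessible** if it is the limit, as $t\to1$, of a continuous path $[0,1)\to H$. In example (d) every $(0,c)$ is accessible, via $\gamma(t)=(1-t,c)$. In Proposition 3, Theorem 4 will show that no point of $L$ is accessible.

**Theorem 4 implies Theorem 1.** The purpose is to find an accessible point of $L$. Take $x_0\in L$ and a neighbourhood $U$ of $x_0$ homeomorphic to an open ball of $\mathbb R^n$. Since $x_0\in\overline G$, there is $g_0\in U\cap G$. Let $\sigma:[0,1]\to U$ be the segment, in the chart, from $g_0$ to $x_0$. The set $\{t:\sigma(t)\notin G\}$ is closed because $G$ is open; it contains $1$ and not $0$. Let $t_1>0$ be its minimum. Then $\sigma([0,t_1))\subset G$, and $\sigma(t)\to\sigma(t_1)\in\overline G\setminus G=L$ as $t\to t_1$. Reparametrize $[0,t_1)$ as $[0,1)$ and apply Theorem 4 with $T=S$, $H=G$. $\square$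

Apart from the quoted facts about $H(1)$, this is the only use of the manifold hypothesis. The argument finds an accessible point in every ball neighbourhood $U$ of every $x_0\in L$, so the accessible points are dense in $L$.

## Stabilizers as points of a Grassmannian

This section collects what we need before proving Theorem 4. Let $H$ be a Lie subgroup of $T$.

**(F1)** *$H$ is open in $\overline H$, so $\partial H$ is closed in $T$, and $H$ acts continuously on $\partial H$ from the left and from the right.* Let $h\in H$ and let $C$ be a compact neighbourhood of $h$ in $H$. There is $O$ open in $\overline H$ with $h\in O\cap H\subset C$. By density $O\subset\mathrm{cl}(O\cap H)$, and $C$, being compact, is closed in the Hausdorff space $\overline H$; so $O\subset C\subset H$. Hence $H$ is open in $\overline H$. Multiplication by $h\in H$, on either side, is a homeomorphism of $T$ (its inverse is multiplication by $h^{-1}$) that preserves $H$, hence also $\overline H$ and $\partial H$.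

**(F2)** *If $Q$ is a closed subgroup of $H$, then $\overline Q\cap H=Q$, so $\partial Q=\overline Q\setminus H\subset\partial H$.* The set $\overline Q\cap H$ is the closure of $Q$ in $H$.

Now let a Lie group $H$ with Lie algebra $\mathfrak h$ act continuously on a Hausdorff space $X$. Stabilizers $H_x$ are closed, and the Lie algebra of $H_x$ is
$$\mathfrak h_x=\{v\in\mathfrak h:\exp(sv)x=x\ \text{ for all } s\in\mathbb R\},\qquad \dim\mathfrak h_x=\dim H_x .$$
Recall that $\mathrm{Gr}_d(\mathfrak h)$, the set of $d$-dimensional subspaces, is a compact metrizable space: fix an inner product and identify a subspace with its orthogonal projection. Thus if $\ell_\alpha\to\ell$ and $v\in\ell$, the projections $v_\alpha$ of $v$ to $\ell_\alpha$ satisfy $v_\alpha\to v$.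

**(F3)** *If $x_\alpha\to x$ in $X$, $\dim\mathfrak h_{x_\alpha}=d$ for all $\alpha$, and $\mathfrak h_{x_\alpha}\to\ell$ in $\mathrm{Gr}_d(\mathfrak h)$, then $\ell\subset\mathfrak h_x$.* For $v\in\ell$ take $v_\alpha\in\mathfrak h_{x_\alpha}$ with $v_\alpha\to v$. Then $\exp(sv)x=\lim\exp(sv_\alpha)x_\alpha=\lim x_\alpha=x$ for every $s$.

For instance, for $(0,\infty)$ acting on $\mathbb R$ by multiplication, $\mathfrak h_x=0$ for $x\ne0$ while $\mathfrak h_0=\mathfrak h$: the inclusion in (F3) can be strict, and stabilizers can only jump up in the limit.

## Paths in an orbit converge in the group when stabilizers have constant dimension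

**Lemma 5.** Let a Lie group $H$ act continuously on a Hausdorff space $X$ so that all stabilizers $H_x$ have the same dimension $d$. Let $y\in X$, let $\gamma:[0,1)\to H$ be continuous, and suppose $\gamma(t)y\to w\in X$ as $t\to1$. Then $\gamma(t)H_y^0$ converges in $H/H_y^0$ as $t\to1$.

The proof builds the flow box. A small disc $D$ transverse to $\mathfrak h_w$ serves as a chart of $H/H_x^0$ for all $x$ near $w$ at once, and the path is lifted into $D$, where compactness is available.

*Proof.*

**Step 1: the stabilizer algebra varies continuously at $w$.** We claim that $x\mapsto\mathfrak h_x\in\mathrm{Gr}_d(\mathfrak h)$ is continuous at $w$. Otherwise there are an open $\mathcal W\ni\mathfrak h_w$ and a net $x_\alpha\to w$ with $\mathfrak h_{x_\alpha}\notin\mathcal W$. By compactness, pass to a subnet with $\mathfrak h_{x_\alpha}\to\ell\notin\mathcal W$. By (F3), $\ell\subset\mathfrak h_w$. Both have dimension $d$, so $\ell=\mathfrak h_w\in\mathcal W$, a contradiction.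

**Step 2: a transverse disc that is a chart for all nearby stabilizers.** Let $E$ be a linear complement of $\mathfrak h_w$ in $\mathfrak h$, with a norm. (If $E=0$, all discs below are the point $0$ and the argument stays valid.) For $v\in\mathfrak h$ let
$$\Lambda_v(u)=\frac{d}{ds}\Big|_{s=0}\exp(v)^{-1}\exp(v+su)\in\mathfrak h ,$$
the differential of $\exp$ at $v$, translated back to $1$. It is linear in $u$ and continuous in $v$, and $\Lambda_0=\mathrm{id}$.

*First condition.* There are $\varepsilon>0$ and an open neighbourhood $\mathcal W$ of $\mathfrak h_w$ in $\mathrm{Gr}_d(\mathfrak h)$ with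
$$\Lambda_v(E)\oplus\ell=\mathfrak h\quad\text{and}\quad\Lambda_v|_E\text{ injective}\qquad(v\in E,\ |v|<2\varepsilon,\ \ell\in\mathcal W). \tag{3}$$
Because $\dim E+d=\dim\mathfrak h$, it suffices that no nonzero $u\in E$ has $\Lambda_v(u)\in\ell$. If no such $\varepsilon,\mathcal W$ existed, there would be $v_k\to0$ in $E$, $\ell_k\to\mathfrak h_w$ and unit vectors $u_k\in E$ with $\Lambda_{v_k}(u_k)\in\ell_k$. A subsequence of $u_k$ converges to a unit vector $u\in E$, and in the limit $u=\Lambda_0(u)\in\mathfrak h_w$. This contradicts $E\cap\mathfrak h_w=0$.

*Second condition.* After shrinking $\varepsilon$,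
$$\exp(v)w\ne w\qquad(v\in E,\ 0<|v|\le\varepsilon). \tag{4}$$
By the inverse function theorem, $(v,u)\mapsto\exp(v)\exp(u)$ from $E\times\mathfrak h_w$ to $H$ is injective on a product $B\times B'$ of neighbourhoods of $0$. Near $1$, the closed subgroup $H_w$ consists of elements $\exp(u)$ with $u\in B'$. Choose $\varepsilon$ so small that $|v|\le\varepsilon$ implies $v\in B$ and $\exp(v)$ is that near to $1$. If $\exp(v)w=w$, then $\exp(v)=\exp(u)$ with $u\in B'$; so $(v,0)$ and $(0,u)$ have the same image, and $v=0$.

*The chart.* For $x$ with $\mathfrak h_x\in\mathcal W$ consider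
$$j_x:\{v\in E:|v|<2\varepsilon\}\to H/H_x^0,\qquad j_x(v)=\exp(v)H_x^0 .$$
After left translation by $\exp(v)^{-1}$, its differential at $v$ is $u\mapsto\Lambda_v(u)+\mathfrak h_x\in\mathfrak h/\mathfrak h_x$. By (3) this is an isomorphism $E\to\mathfrak h/\mathfrak h_x$. So $j_x$ is a local homeomorphism.

**Step 3: a neighbourhood of $w$ that the edge of the disc pushes off itself.** There is a neighbourhood $N$ of $w$ with
$$\exp(v)N\cap N=\emptyset\qquad(v\in E,\ |v|=\varepsilon). \tag{5}$$
Indeed, for each such $v$, (4) and the Hausdorff property give disjoint open sets $A\ni\exp(v)w$ and $B\ni w$. By continuity of the action there are neighbourhoods $V_v$ of $v$ and $N_v\subset B$ of $w$ with $\exp(v')N_v\subset A$ for $v'\in V_v$. Finitely many $V_v$ cover the compact sphere $\{|v|=\varepsilon\}$; let $N$ be the intersection of the corresponding $N_v$. By Step 1 we may shrink $N$ so that also $\mathfrak h_x\in\mathcal W$ for all $x\in N$.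

**Step 4: the lift of the path to the disc.** Choose $t_0$ with $\gamma(t)y\in N$ for all $t\in[t_0,1)$. Put
$$x_0=\gamma(t_0)y,\qquad J=H_{x_0}^0=\gamma(t_0)H_y^0\gamma(t_0)^{-1},\qquad j=j_{x_0},\qquad c(t)=\gamma(t)\gamma(t_0)^{-1}J\in H/J .$$
Let $D=\{v\in E:|v|\le\varepsilon\}$ and $D^\circ=\{v\in E:|v|<\varepsilon\}$. Note that $j$ is defined on a neighbourhood of $D$. We consider lifts: continuous $v:[t_0,t_1)\to D^\circ$ with $v(t_0)=0$ and $j\circ v=c$. Two lifts agree where both are defined, since the set of agreement is closed ($D^\circ$ is Hausdorff), open ($j$ is locally injective) and contains $t_0$. A lift exists for $t_1$ slightly larger than $t_0$, because $j(0)=J=c(t_0)$ and $j$ has a local inverse at $0$. Let $[t_0,\tau)$, $\tau\le1$, be the maximal interval on which the lift exists. Note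
$$j(v)=c(t)\ \Longrightarrow\ \exp(v)x_0=\gamma(t)\gamma(t_0)^{-1}x_0=\gamma(t)y, \tag{6}$$
because $J$ fixes $x_0$.

**Step 5: the lift exists on all of $[t_0,1)$.** Suppose $\tau<1$. Let $\Omega=\bigcap_{s<\tau}\mathrm{cl}\,v([s,\tau))$ be the set of cluster points of $v(t)$ as $t\uparrow\tau$. It is a decreasing intersection of nonempty compact connected subsets of $D$, so it is nonempty, compact and connected. By continuity $j=c(\tau)$ on $\Omega$. The set $j^{-1}(c(\tau))\cap D$ is compact, and it is discrete because $j$ is locally injective; so it is finite. Thus $\Omega$ is a single point $v^*$, and by compactness of $D$, $v(t)\to v^*$. By (6), $\exp(v^*)x_0=\gamma(\tau)y\in N$, while $x_0\in N$. So $|v^*|\ne\varepsilon$ by (5), that is, $v^*\in D^\circ$. The local inverse of $j$ at $v^*$ now continues the lift beyond $\tau$, contradicting maximality. Hence $\tau=1$.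

**Step 6: the lift converges as $t\to1$.** Let $\Omega$ be the set of cluster points of $v(t)$ as $t\uparrow1$, again nonempty, compact and connected in $D$. By (6), $\exp(v(t))x_0=\gamma(t)y\to w$, so
$$\Omega\subset F:=\{v\in D:\exp(v)x_0=w\},$$
and $F$ is compact. We show that $F$ is discrete. Let $v_k\to v^*$ with all points in $F$. Then $\exp(v^*)^{-1}\exp(v_k)\in H_{x_0}$ tends to $1$, so it eventually lies in $J$, which is open in $H_{x_0}$. Then $j(v_k)=j(v^*)$, and $v_k=v^*$ for large $k$ by local injectivity. So $F$ is finite, $\Omega=\{v^*\}$, $v(t)\to v^*$, and $c(t)=j(v(t))\to\exp(v^*)J$.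

**Step 7: back to $H/H_y^0$.** The map $H/J\to H/H_y^0$, $kJ\mapsto k\gamma(t_0)H_y^0$, is a well-defined homeomorphism since $J\gamma(t_0)=\gamma(t_0)H_y^0$. It sends $c(t)$ to $\gamma(t)H_y^0$. So $\gamma(t)H_y^0$ converges. $\square$

In particular $w=\exp(v^*)x_0$ lies in the orbit of $y$, exactly what failed for the nets $a_im$ in Proposition 3.

## Passing to a stabilizer without losing the path

To use Lemma 5 we need stabilizers of constant dimension. We arrange this by restricting to the boundary points where the dimension is *maximal*: by (F3) stabilizers can only grow in a limit, so the maximal locus is closed.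

**Lemma 6.** Let $H$ be a connected Lie subgroup of $T$ and $\gamma:[0,1)\to H$ a path converging to $x\in\partial H$. Then there are $m\in\partial H$, $g\in H$, and a continuous path $p:[0,1)\to P:=\{h\in H:hm=m\}^0$ such that $p(t)\to z:=g^{-1}x$ as $t\to1$, and $z\in\partial P$.

*Proof.*

**Step 1: the locus of largest stabilizers.** The set $\partial H$ contains $x$, so it is nonempty. Let
$$d=\max\{\dim H_m:m\in\partial H\},\qquad M=\{m\in\partial H:\dim H_m=d\}\neq\emptyset .$$
$M$ is $H$-invariant, because $\partial H$ is and $H_{hm}=hH_mh^{-1}$. $M$ is closed in $T$: let $m_\alpha\to m$ with $m_\alpha\in M$. By (F1), $m\in\partial H$. By compactness a subnet of $\mathfrak h_{m_\alpha}$ converges to some $\ell\in\mathrm{Gr}_d(\mathfrak h)$, and $\ell\subset\mathfrak h_m$ by (F3). So $\dim H_m\ge d$, hence $=d$, and $m\in M$.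

**Step 2: the cosets converge.** Fix any $m\in M$ and let $P=H_m^0$. Then $\gamma(t)m\to xm$. Each $\gamma(t)m$ lies in $M$ by invariance, so $xm\in M$ because $M$ is closed. All stabilizers for the action of $H$ on $X=M$ have dimension $d$. Lemma 5 with $y=m$, $w=xm$ shows that $\gamma(t)P$ converges in $H/P$.

**Step 3: splitting off the convergent part.** The projection $H\to H/P$ has a continuous local section $\sigma$ near the limit coset. For $t$ close to $1$ put $s(t)=\sigma(\gamma(t)P)$. Then $s(t)\to g$ for some $g\in H$, and $s(t)P=\gamma(t)P$, so
$$p(t)=s(t)^{-1}\gamma(t)\in P$$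
is continuous, and $p(t)\to g^{-1}x=z$. If $z$ were in $H$, then $x=gz$ would be; so $z\notin H$ and $z\in\overline P\setminus P=\partial P$. Reparametrize so that $p$ is defined on $[0,1)$. $\square$

Let us run Lemma 6 on example (d), with $\gamma(t)=(1-t,b(t))$ and $b(t)\to b$, so $x=(0,b)$. All stabilizers are one-dimensional, so $M=L$. Fix $m=(0,c)$; then $P=Q_c$, the affine maps of positive slope fixing $c$. The coset $\gamma(t)P$ is determined by the number $\gamma(t)(c)=(1-t)c+b(t)$, which tends to $b$. Take for $s(t)$ the translation by $\gamma(t)(c)-c$. Then $p(t)=s(t)^{-1}\gamma(t)$ is the map with slope $1-t$ fixing $c$, and $p(t)\to(0,c)$. One reduction suffices: $Q_c$ fixes $(0,c)\in\partial Q_c$, and $(0,c)$ is the idempotent.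

In example (c), with $\gamma(t)=(b(t),1-t)$, $b(t)\to b$ and $m=(c,0)$, the stabilizer is $P=\{0\}\times(0,\infty)$, $s(t)=(b(t),1)$ and $p(t)=(0,1-t)\to(0,0)$. The reduction strips off the direction in which powers escaped.

## Descent on dimension: the proof of Theorem 4

Call a closed connected subgroup $Q\le H$ accessible if $\partial Q$ has an accessible point, that is, if some path in $Q$ converges in $T$ to a point not in $Q$.

**Step 1: choose a minimal accessible subgroup.** $H$ itself is accessible, by hypothesis. Let $Q$ be an accessible closed connected subgroup of $H$ of minimal dimension. It is a connected Lie subgroup of $T$.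

**Step 2: minimality makes $Q$ fix a point of its boundary.** Lemma 6, applied to $Q$ in place of $H$, gives $m\in\partial Q$ such that $P=\{q\in Q:qm=m\}^0$ is accessible. $P$ is a closed connected subgroup of $H$ contained in $Q$, so $\dim P=\dim Q$ by minimality. A subgroup of full dimension is open, and $Q$ is connected; so $P=Q$. That is, $qm=m$ for all $q\in Q$.

**Step 3: the fixed point is idempotent.** Since $m\in\overline Q$, computation (1) with $Q$ in place of $H$ gives $m^2=m$. By (F2), $m\in\partial Q\subset\partial H$. $\square$

This proves Theorem 4, and with it Theorem 1. The contrapositive of Theorem 4, applied to Proposition 3, shows that no point of $L$ there is the limit of a path in $\mathbb R$. So the accessibility hypothesis in Theorem 4 cannot be dropped, and in Theorem 1 "manifold" cannot be weakened to "connected locally compact Hausdorff".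

## Every accessible point factors through a zero

Running the descent on both sides at once, and keeping track of the translating elements, gives more.

**Theorem 7.** Let $H$ be a connected Lie subgroup of a Hausdorff topological monoid $T$ and $x\in\partial H$ accessible. Then there are a closed connected subgroup $Q\le H$, elements $g,h\in H$, a point $z\in\partial Q$ that is a limit of a path in $Q$, and an idempotent $e\in\partial Q\subset\partial H$ such that
$$x=gzh,\qquad e\text{ is the zero of }\overline Q:\quad ae=ea=e\ \ (a\in\overline Q).$$
In particular $ze=ez=e$, $\;x\,h^{-1}e=ge$ and $e\,g^{-1}x=eh$.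

*Proof.*

**Step 1: the objects to minimize over.** Consider all triples $(Q,g,h)$ with $Q\le H$ closed and connected, $g,h\in H$, and $z:=g^{-1}xh^{-1}$ the limit of a path in $Q$. Then automatically $z\notin H$, since $x\notin H$; so $z\in\partial Q$. The triple $(H,1,1)$ qualifies. Choose a triple with $\dim Q$ minimal.

**Step 2: descent on the left.** Lemma 6 for $Q$ and a path tending to $z$ gives $m\in\partial Q$, $P=\{q\in Q:qm=m\}^0$, $g'\in Q$ and a path in $P$ tending to $g'^{-1}z=(gg')^{-1}xh^{-1}$. So $(P,gg',h)$ qualifies, and $P=Q$ by minimality and connectedness. Thus $e:=m\in\partial Q$ satisfies $qe=e$ for $q\in Q$, hence $ae=e$ for all $a\in\overline Q$ by continuity.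

**Step 3: descent on the right.** Apply Lemma 6 to $Q$ in the opposite monoid, where the product of $a$ and $b$ is $ba$. It gives $m'\in\partial Q$, $P'=\{q\in Q:m'q=m'\}^0$, $h'\in Q$ and a path in $P'$ tending to $zh'^{-1}=g^{-1}x(h'h)^{-1}$. So $(P',g,h'h)$ qualifies, and $P'=Q$. Hence $f:=m'\in\partial Q$ satisfies $fa=f$ for all $a\in\overline Q$.

**Step 4: the two points agree.** Since $e,f\in\overline Q$, Step 3 gives $f=fe$ and Step 2 gives $fe=e$. So $f=e$, and $e$ is the zero of $\overline Q$; in particular $e^2=e$. Also $e\in\partial Q\subset\partial H$ by (F2). Finally $x=gzh$ by the definition of $z$, so $xh^{-1}e=gze=ge$ and $eg^{-1}x=ezh=eh$. $\square$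

## One-parameter subgroups converging to an idempotent in the abelian case

**Theorem 8.** Let $H$ be a connected *abelian* Lie subgroup of $T$ with $\overline H$ locally compact. Then $\partial H$ has an accessible point if and only if there is a one-parameter subgroup of $H$ with $\lim_{t\to+\infty}\exp(tX)=e$, $e$ an idempotent in $\partial H$. In particular, if in Theorem 1 the group $G$ is abelian, then some one-parameter subgroup of $G$ converges to an idempotent of $L$.

In example (c), $t\mapsto(0,e^{-t})$ is such a one-parameter subgroup, with limit $(0,0)$.

*Proof.* "If": reparametrizing $[0,\infty)$ as $[0,1)$ turns $\exp(tX)$ into a path in $H$ ending at $e$. The last sentence follows from the equivalence: $\overline G$ is closed in the locally compact space $S$, and $L$ has an accessible point. For "only if", take $Q$ and its zero $e$ from Theorem 7. $\overline Q$ is commutative (by continuity) and locally compact (closed in $\overline H$). Let $\mathfrak q$ be the Lie algebra of $Q$ and $n=\dim Q$; as $\partial Q\ne\emptyset$, $Q\neq\{1\}$ and $n\ge1$.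

**Step 1: a basis of $\mathfrak q$ whose one-parameter subgroups stay in compact sets.** Let $U$ be a compact neighbourhood of $e$ in $\overline Q$. As $eU=\{e\}$, continuity and compactness of $U$ give an open neighbourhood $V\subset U$ of $e$ in $\overline Q$ with $VU\subset U$. Since $e\in\overline Q$, the set $V\cap Q$ is nonempty, and it is open in $Q$. A connected abelian Lie group satisfies $Q=\exp\mathfrak q$, so $\exp^{-1}(V\cap Q)$ is a nonempty open subset of $\mathfrak q$ and contains a basis $X_1,\dots,X_n$ of $\mathfrak q$. From $\exp X_i\in V\subset U$ and $VU\subset U$ we get $\exp(kX_i)\in U$ for all integers $k\ge1$, by induction. So for $t\ge1$, $\exp(tX_i)$ stays in the compact set $C_i=\exp([0,1]X_i)\,U$.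

**Step 2: the limit sets $K_i$ are compact groups.** Let $K_i$ be the set of cluster points of $\exp(tX_i)$ as $t\to+\infty$. By Step 1 it is nonempty and compact. If $a=\lim\exp(t_\alpha X_i)$ and $b=\lim\exp(s_\beta X_i)$ with $t_\alpha,s_\beta\to+\infty$, then $ab=\lim\exp((t_\alpha+s_\beta)X_i)$ over the product directed set; so $K_iK_i\subset K_i$. Shifting the parameter gives $\exp(sX_i)K_i=K_i$ for all $s\in\mathbb R$.

By the Ellis–Numakura theorem $K_i$ contains an idempotent. Let $f'\in K_i$ be any idempotent, $f'=\lim\exp(t_\alpha X_i)$, and let $w\in K_i$. The net $\exp(-t_\alpha X_i)w$ lies in the compact set $K_i$; pass to a subnet converging to $u\in K_i$. Multiplying, $w=\exp(t_\alpha X_i)\exp(-t_\alpha X_i)w\to f'u$, so $w=f'u$ and $f'w=f'f'u=f'u=w$. Thus every idempotent of $K_i$ is an identity for $K_i$, so there is exactly one, $f_i$. For $k\in K_i$ the set $kK_i$ is a compact semigroup, so it contains an idempotent, which must be $f_i$. Hence $k$ has an inverse in $K_i$ relative to $f_i$. So $K_i$ is a group with identity $f_i$.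

**Step 3: their product is the single point $e$.** By commutativity $N=K_1\cdots K_n\subset\overline Q$ is a compact group with identity $f=f_1\cdots f_n$. Every element of $Q$ is $\prod\exp(s_iX_i)$ for some $s_i\in\mathbb R$, and
$$\prod\exp(s_iX_i)\,f=\prod\bigl(\exp(s_iX_i)f_i\bigr)\in N .$$
So $Qf\subset N$, and $\overline Qf\subset N$ because $N$ is closed. As $e$ is the zero of $\overline Q$, $e=ef\in N$, and $ek=e$ for all $k\in N$. Taking $k$ to be the inverse of $e$ in $N$ gives $f=ek=e$. Then every $k\in N$ satisfies $k=fk=ek=e$. So $N=\{e\}$.

**Step 4: one direction converges.** Put $X=X_1+\dots+X_n$. For $t\ge1$, $\exp(tX)=\prod\exp(tX_i)$ lies in the compact set $C_1\cdots C_n$. Let $c=\lim\exp(t_\alpha X)$ with $t_\alpha\to+\infty$ be a cluster point. Passing to subnets, $\exp(t_\alpha X_i)\to w_i\in K_i$ for each $i$, so $c=w_1\cdots w_n\in N=\{e\}$. Thus $e$ is the only cluster point, and $\exp(tX)\to e\in\partial Q\subset\partial H$ as $t\to+\infty$. $\square$
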